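\title{Factorial birational subalgebras of the polynomial ring in two variables}

\begin{abstract}
Let $k$ be a perfect field and let $A$ be a finitely generated subalgebra of the polynomial ring $k[Z,T]$ whose quotient field is $k(Z,T)$. We prove that if $A$ is regular and factorial, then $A$ is a polynomial ring in two variables over $k$. More precisely, for regular $A$ the group $\operatorname{Pic}A$ is finitely generated and free, and $A$ is a polynomial ring if and only if $\operatorname{Pic}A$ is torsion. The main step is to show that factoriality survives the extension of scalars to $\bar k$. The geometric Picard group is a direct summand of a permutation Galois module, and we show that it vanishes by analyzing the boundary of a suitable completion of $\operatorname{Spec}A$.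
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field and $k[Z,T]$ the polynomial algebra in two variables over $k$. A $k$-algebra is \emph{affine} if it is finitely generated and \emph{factorial} if it is a unique factorization domain. A subalgebra $A\subset k[Z,T]$ is \emph{birational} if its quotient field is $k(Z,T)$. An affine birational subalgebra is the same thing as an affine surface $X=\operatorname{Spec}A$ together with a birational morphism $\varphi\colon\mathbb A^2\to X$. We write $k^{[2]}$ for a polynomial ring in two variables over $k$.

Proper birational subalgebras such as $k[ZT,T]$, or $k[Z,q(Z)T]$ with $q$ a nonconstant polynomial, may themselves be polynomial rings. A polynomial ring is regular, affine and factorial, and one asks whether these three properties single out the polynomial rings among the subalgebras of $k[Z,T]$. Over an algebraically closed field they do, under a separability assumption. We use the following result in the form quoted in \cite{note}.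

\begin{theorem}[Fujita; Miyanishi--Sugie; Russell in positive characteristic]\label{thm:closed}
Let $k$ be algebraically closed and let $A\subset k[Z,T]$ be a regular factorial affine $k$-algebra such that $k(Z,T)$ is a separable extension of the quotient field of $A$. Then $A$ is a polynomial algebra over $k$.
\end{theorem}

As recalled in \cite{note}, this fails when $k$ is not algebraically closed, but in the known counterexamples $[k(Z,T):K]>1$, where $K$ is the quotient field of $A$. This leaves the birational case, which is Question~1 of \cite{note}:

\begin{quote}
\emph{Let $k$ be a perfect field and $A$ a regular, affine, factorial, birational subalgebra of $k[Z,T]$. Is $A$ a polynomial algebra over $k$?}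
\end{quote}

By a theorem of Russell, also quoted in \cite{note}, the answer is yes when $k[Z,T]$ is a simple extension of $A$ as a ring. We show that it is yes in general.

\begin{theorem}\label{thm:main}
Let $k$ be a perfect field and $A\subset k[Z,T]$ a regular affine factorial birational subalgebra. Then $A\cong k^{[2]}$.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $k$ be a perfect field and $A\subset k[Z,T]$ a regular affine birational subalgebra. Then $\operatorname{Pic}A$ is a finitely generated free abelian group, and the following are equivalent:
\begin{enumerate}
\item[(a)] $A\cong k^{[2]}$;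
\item[(b)] $A$ is factorial;
\item[(c)] $\operatorname{Pic}A=0$;
\item[(d)] $\operatorname{Pic}A$ is torsion;
\item[(e)] $\operatorname{Pic}(A\otimes_k\bar k)=0$.
\end{enumerate}
\end{theorem}

Being a polynomial ring in two variables descends along separable algebraic extensions.

\begin{theorem}[Kambayashi \cite{kambayashi}]\label{thm:kamb}
If $K/k$ is a separable algebraic field extension and $K\otimes_kA\cong K^{[2]}$, then $A\cong k^{[2]}$.
\end{theorem}

In view of Theorems \ref{thm:closed} and \ref{thm:kamb}, everything depends on whether $\bar A=A\otimes_k\bar k$ is factorial when $A$ is. Let $M=\operatorname{Pic}\bar A$, a module over the absolute Galois group $\mathfrak G$ of $k$. Factoriality of $A$ concerns only divisors defined over $k$, so it can at best give $M^{\mathfrak G}=0$, and a nonzero module may have no invariants. The reason to expect a positive answer is that birationality restricts $M$: it is a direct summand of a free abelian group with a basis of curves permuted by $\mathfrak G$. A nonzero permutation module has nonzero invariants, namely the sum of the basis, and a nonzero direct summand of a permutation module has nonzero invariants at least when the group acting is solvable. Section~\ref{sec:examples}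 shows this mechanism, and its failure without birationality, on the surfaces $xy=p(z)$.

The finite quotient $G$ of $\mathfrak G$ through which the action factors need not be solvable, and the rest of the work is geometric. After the preparations of Sections \ref{sec:background}--\ref{sec:module}, we give in Section~\ref{sec:criteria} two criteria for $M=0$: it suffices that $G$ act through a solvable group on the boundary components of a suitable completion of $X$, or that $X$ have an $\mathbb A^1$-fibration defined over $k$. Sections \ref{sec:minimal} and \ref{sec:shape} show that one of the two criteria always applies: the images of the lines $Z=\text{const}$ give a numerical inequality on the boundary, and in a minimal completion this inequality leaves only three possible shapes.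

\section{The surfaces $xy=p(z)$}\label{sec:examples}

Let $k$ be perfect, let $p\in k[z]$ be a separable polynomial of degree $d\ge1$ with set of roots $\Omega\subset\bar k$, and put $A_p=k[x,y,z]/(xy-p(z))$. The element $x$ is not a zero divisor and $A_p[x^{-1}]=k[x,x^{-1},z]$, so $A_p$ is a domain with quotient field $k(x,z)$. It is smooth: the partial derivatives $y$, $x$, $-p'(z)$ vanish together on the surface only if $p$ and $p'$ have a common root.

The ring $\bar A_p[x^{-1}]=\bar k[x,x^{-1},z]$ is factorial with units $cx^m$, and $\bar A_p/(x)=\bar k[y,z]/(p(z))$ is reduced. Hence the class group of $\bar A_p$ is generated by the lines $L_\omega=\{x=0,\ z=\omega\}$, $\omega\in\Omega$, and the relations are the multiples of $\operatorname{div}x=\sum_\omega L_\omega$: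
\begin{equation}\label{eq:Mp}
M_p=\operatorname{Pic}\bar A_p=\bigoplus_{\omega\in\Omega}\mathbb ZL_\omega\Big/\mathbb Z\sum_{\omega\in\Omega}L_\omega\cong\mathbb Z^{d-1}.
\end{equation}
The same argument over $k$ gives $\operatorname{Pic}A_p\cong\mathbb Z^{s-1}$, where $s$ is the number of irreducible factors of $p$ in $k[z]$. So $A_p$ is factorial exactly when $p$ is irreducible, while $\bar A_p$ is factorial exactly when $d=1$, in which case $A_p=k[x,y]$. For $p$ irreducible of degree $d\ge2$, the algebra $A_p$ is regular, affine and factorial but not a polynomial ring. The question is how $A_p$ can be embedded in $k[Z,T]$.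

\begin{example}[a birational embedding]\label{ex:birational}
Suppose that $p$ has a root in $k$, say $p=z\,q(z)$ with $q(0)\ne0$. Put $x=Z$, $z=ZT$, $y=T\,q(ZT)$. Then $xy=p(z)$; the map $A_p\to k[Z,T]$ is injective because $Z$ and $ZT$ are algebraically independent, and it is birational because $T=z/x$. The morphism $\varphi$ is an isomorphism over $x\ne0$ and maps the line $Z=0$ onto $L_0$, so it misses exactly the lines $L_\omega$ with $\omega\ne0$. Eliminating $L_0$ from \eqref{eq:Mp} shows that these lines form a basis of $M_p$, permuted by $\mathfrak G$. If $q$ is not constant, their sum is a nonzero class defined over $k$, and $A_p$ is not factorial. This is Theorem~\ref{thm:main} in its simplest form.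
\end{example}

\begin{example}[an embedding of degree two]\label{ex:degreetwo}
Let $k=\mathbb R$ and $p=z^2+1$. Put
\[
x=1+T^2,\qquad z=T+Z(1+T^2),\qquad y=1+2ZT+Z^2(1+T^2).
\]
Then $z^2+1=(1+T^2)+2ZT(1+T^2)+Z^2(1+T^2)^2=xy$. With $K=\mathbb R(x,z)$ we have $Z=(z-T)/x$ and $T^2=x-1$, so $\mathbb R(Z,T)=K(T)$ is algebraic over $K$. Hence $x$ and $z$ are algebraically independent, $A_p$ embeds in $\mathbb R[Z,T]$, and $[\mathbb R(Z,T):K]=2$ since $x-1$ is not a square in $K$. Thus $A_p$ is a regular affine factorial subalgebra that is not a polynomial ring, and birationality cannot be dropped from Theorem~\ref{thm:main}. Here $M_p\cong\mathbb Z$, and complex conjugation sends the generator $L_i$ to $L_{-i}=-L_i$.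
\end{example}

The module $\mathbb Z$ with the sign action is nonzero and has no invariants. The proof of Theorem~\ref{thm:main} must exclude all modules of this kind when $\varphi$ is birational.

\section{Conventions and background}\label{sec:background}

From now on $k$ is perfect, $\mathfrak G=\operatorname{Gal}(\bar k/k)$, $A\subset k[Z,T]$ is a regular affine birational subalgebra, $X=\operatorname{Spec}A$, and $\varphi\colon\mathbb A^2=\operatorname{Spec}k[Z,T]\to X$ is the induced birational morphism. A bar, or the word \emph{geometric}, means base change to $\bar k$. Tensoring with $\bar k$ is exact, so $\bar A\subset\bar k[Z,T]$. Consequently $\bar A$ is a domain, its quotient field is $\bar k(Z,T)$ because $Z$ and $T$ are quotients of elements of $A$, and $\bar A^*=\bar k^*$. We put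
\[
M=\operatorname{Pic}\bar X .
\]
On a regular integral surface Weil and Cartier divisors agree, and a regular affine domain is factorial if and only if its Picard group is zero.

A \emph{completion} of $X$ is a smooth projective $k$-surface $V$ containing $X$ as a dense open subscheme; its \emph{boundary} is $V\setminus X$. All function fields are identified with $k(Z,T)$, and birational morphisms between models are understood to induce the identity on it. For a curve $Y$ on a $k$-surface, a \emph{component} of $Y$ means an irreducible component of $\bar Y$, and $\mathbb Z[Y]$ is the free abelian group on the components, with the permutation action of $\mathfrak G$. Intersection numbers are computed over $\bar k$. A divisor class is \emph{nef} if it has nonnegative intersection with every curve.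

\subsection*{Consequences of perfectness}
Let $Y$ be a regular integral scheme of finite type over $k$.
\begin{enumerate}
\item[(P1)] $Y$ is smooth over $k$, so $\bar Y$ is regular. In particular $\bar X$ is a smooth integral affine surface.
\item[(P2)] Closed points of $Y$ correspond to $\mathfrak G$-orbits in $Y(\bar k)$; a point fixed by $\mathfrak G$ is $k$-rational. The pullback of a prime divisor of $Y$ is the sum of a $\mathfrak G$-orbit of prime divisors of $\bar Y$, each with multiplicity one. So pullback identifies the divisors on $Y$ with the $\mathfrak G$-invariant divisors on $\bar Y$.
\end{enumerate}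

\subsection*{Smooth projective surfaces}
We use resolution of surface singularities and the following standard facts. Surfaces are smooth, projective and geometrically integral over $k$, and $K_V$ is the canonical class.
\begin{enumerate}
\item[(S1)] A rational map from a surface to a projective variety becomes a morphism after blowing up closed points at which it is not defined. A birational morphism $\psi\colon W\to V$ of surfaces is a composite of blow-ups of closed points; by (P2), each of them is geometrically the blow-up of a $\mathfrak G$-orbit of points. The fibers of $\psi$ are connected and $\psi_*\mathcal O_W=\mathcal O_V$, so a morphism $W\to\mathbb P^1$ that maps every curve contracted by $\psi$ to a point factors through $\psi$.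
\item[(S2)] For such $\psi$, let $e_i$ be the total transforms on $\bar W$ of the geometric exceptional curves of the successive blow-ups. The $e_i$ are effective and permuted by $\mathfrak G$, every curve contracted by $\psi$ is a component of some $e_i$, and
\[
\operatorname{Pic}\bar W=\psi^*\operatorname{Pic}\bar V\perp\bigoplus\mathbb Ze_i,\qquad e_i\cdot e_j=-\delta_{ij},\qquad K_W=\psi^*K_V+\sum e_i .
\]
The map $\psi^*$ preserves intersection numbers, $\psi_*\psi^*=\mathrm{id}$, $\psi_*e_i=0$, and $\psi^*x\cdot y=x\cdot\psi_*y$. For a single blow-up with exceptional curve $E$, the total transform of a curve with multiplicity $\mu$ at the center is its proper transform plus $\mu E$.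
\item[(S3)] (Castelnuovo.) A \emph{$(-1)$-curve}, that is, a curve $E\cong\mathbb P^1_{\bar k}$ on $\bar V$ with $E^2=-1$, is the exceptional curve of a blow-up of a smooth projective surface. The contraction of a $\mathfrak G$-orbit of pairwise disjoint $(-1)$-curves is unique and projective, so it descends to $k$ by Galois descent.
\item[(S4)] (Adjunction, Riemann--Roch.) An integral curve $C\subset\bar V$ satisfies $C^2+K_V\cdot C=2p_a(C)-2$, where $p_a(C)\ge0$ with equality only for $C\cong\mathbb P^1$. For $x\in\operatorname{Pic}\bar V$ we have $\chi(x)=\chi(\mathcal O_{\bar V})+\frac12x\cdot(x-K_V)$, so $x^2\equiv K_V\cdot x\pmod2$.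
\item[(S5)] (Hodge index.) If $x^2>0$, the intersection form is negative definite on the orthogonal complement of $x$ in the group $\operatorname{Num}\bar V$ of numerical classes.
\item[(S6)] If $\bar V$ is rational, then $H^1(\mathcal O_{\bar V})=0$, and $\operatorname{Pic}\bar V=\operatorname{Num}\bar V$ is a finitely generated free group on which the intersection form is unimodular. This applies to all completions of $X$ and of $\mathbb A^2$.
\item[(S7)] If all fibers of a morphism $\bar V\to\mathbb P^1$ are isomorphic to $\mathbb P^1$, then $\operatorname{Pic}\bar V$ is freely generated by the classes of a fiber and of a section.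
\item[(S8)] If $U\subset V$ is open and $Y=V\setminus U$ has pure dimension one, then $\mathcal O(\bar U)^*\to\mathbb Z[Y]\to\operatorname{Pic}\bar V\to\operatorname{Pic}\bar U\to0$ is exact, the first map being $g\mapsto\operatorname{div}g$.
\end{enumerate}

\subsection*{Trees of rational curves}
A reduced curve $Y$ on a smooth surface over $\bar k$ is an \emph{SNC tree} if its components are smooth rational curves, two distinct components meet at most in one point and transversally, no three components pass through a point, and the dual graph (a vertex for each component, an edge for each intersection point) is a tree. The \emph{valence} $\operatorname{val}(C)$ of a component $C$ is the number of its neighbors, the other components that meet it. A connected union of components of an SNC tree is an SNC tree. Blowing up a point of $Y$ gives an SNC tree as reduced total transform: the exceptional curve is a new end vertex if the point lies on one component, and it subdivides an edge if the point is a node. Conversely, contracting a $(-1)$-component $E$ of valence $1$ or $2$ gives an SNC tree: the neighbors meet $E$ transversally, so their images are smooth, and two neighbors, which are disjoint because the graph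 has no cycle, acquire one transversal intersection point lying on no third component. By (S4), a component $C$ of an SNC tree $Y\subset\bar V$ satisfies
\begin{equation}\label{eq:adj}
(K_V+Y)\cdot C=(-2-C^2)+(C^2+\operatorname{val}(C))=\operatorname{val}(C)-2 .
\end{equation}

\section{Lattices}\label{sec:lattices}

Let $G$ be a finite group. A \emph{$G$-lattice} is a finitely generated free abelian group $L$ with a linear action of $G$. We write $L^G$ for the invariants and $L_G=L/\langle gx-x\rangle$ for the coinvariants, the largest quotient on which $G$ acts trivially. A \emph{permutation lattice} is a $G$-lattice $\mathbb Z[\Omega]$ with a basis $\Omega$ permuted by $G$; its invariants have the orbit sums as a basis and its coinvariants are free on the set of orbits. A $G$-lattice is \emph{invertible} if it is a direct summand of a permutation lattice. An invertible $G$-lattice remains invertible as a lattice over any subgroup of $G$.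

\begin{lemma}\label{lem:inv}
Let $L$ be an invertible $G$-lattice with $L^G=0$. Then:
\begin{enumerate}
\item[(1)] $L_G=0$;
\item[(2)] if $N$ is a normal subgroup of $G$ with $G/N$ solvable, then $L^N=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $L$ be a direct summand of the permutation lattice $P$.

(1) The group $L_G$ is a direct summand of the free group $P_G$, so it is free. The natural map $L^G\otimes\mathbb Q\to L_G\otimes\mathbb Q$ is bijective, with inverse given by averaging over $G$. So $L_G$ has rank zero.

(2) The group $L^N$ is a direct summand of $P^N$, and $G/N$ permutes the basis of $P^N$ formed by the $N$-orbit sums. So $L^N$ is an invertible $G/N$-lattice with $(L^N)^{G/N}=L^G=0$, and it suffices to prove: if $G$ is solvable, then $L=0$. We use induction on $|G|$, the case $G=1$ being trivial. Choose a normal subgroup $G'$ of prime index $\ell$, let $C=G/G'$ and $L'=L^{G'}$. As above, $L'$ is an invertible $C$-lattice with $L'^{\,C}=0$, so $L'_C=0$ by (1). This says that $IL'=L'$ for the augmentation ideal $I$ of $\mathbb Z[C]$. If $g$ generates $C$, then $I=(g-1)$ and $(g-1)^\ell=g^\ell-1=0$ in $\mathbb F_\ell[C]$. Hence $L'/\ell L'=I^\ell(L'/\ell L')=0$, and the free group $L'$ is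 zero. Now $L$ is an invertible $G'$-lattice with $L^{G'}=0$, and $L=0$ by induction.
\end{proof}

Both parts fail for the sign lattice of Example~\ref{ex:degreetwo}: there $G$ has order two, $L^G=0$, $L_G=\mathbb Z/2$ and $L\ne0$. So the sign lattice is not invertible.

\begin{lemma}\label{lem:split}
Let $N$ be a finite group and $0\to F\to Q\to L\to0$ an exact sequence of $N$-lattices such that $N$ acts trivially on $F$ and $L$ is invertible. Then the sequence splits $N$-equivariantly.
\end{lemma}

\begin{proof}
Let $L$ be a direct summand of $\mathbb Z[\Omega]$ with projection $\mathrm{pr}\colon\mathbb Z[\Omega]\to L$. It suffices to lift $\mathrm{pr}$ to an equivariant map $\mathbb Z[\Omega]\to Q$, for the restriction of this map to $L$ is a splitting. For each orbit choose a representative $\omega$, with stabilizer $N_\omega$, and a preimage $u\in Q$ of $\mathrm{pr}(\omega)$. For $g\in N_\omega$ the element $c(g)=gu-u$ lies in $F$, and $c(gh)=g(hu-u)+(gu-u)=c(h)+c(g)$ because $g$ fixes $F$. A homomorphism from a finite group to a torsion-free group is zero, so $N_\omega$ fixes $u$, and $g\omega\mapsto gu$ is a well-defined equivariant lift on the orbit of $\omega$.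
\end{proof}

Now let $R$ be a finitely generated free abelian group with an integral symmetric bilinear form. It is \emph{unimodular} if $R\to\operatorname{Hom}(R,\mathbb Z)$, $x\mapsto(x\cdot-)$, is bijective, and \emph{even} if $x^2$ is even for all $x$. If $R=R_1\perp R_2$ is unimodular, so are $R_1$ and $R_2$. If a subgroup $R'\subset R$ is unimodular for the restricted form, then $R=R'\perp R'^{\perp}$: for $y\in R$ the functional $(y\cdot-)$ on $R'$ is represented by some $a\in R'$, and $y-a\in R'^{\perp}$.

\begin{lemma}\label{lem:even}
Let $R=\bigoplus_{i=1}^r\mathbb Z\varepsilon_i$ with $\varepsilon_i\cdot\varepsilon_j=-\delta_{ij}$, and let $R'\subset R$ be a subgroup that is unimodular and even. Then $R'=0$.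
\end{lemma}

\begin{proof}
Write $\varepsilon_i=a+b$ with $a\in R'$ and $b\in R'^{\perp}$. Then $a^2+b^2=-1$, where $a^2$ and $b^2$ are nonpositive integers that vanish only for the zero vector. So $a=0$ or $b=0$. If $b=0$, then $\varepsilon_i\in R'$ has odd square, which is excluded. Hence every $\varepsilon_i$ lies in $R'^{\perp}$, and $R'=0$ because the form is nondegenerate.
\end{proof}

\section{Two completions and a ruling}\label{sec:models}

To compare $\operatorname{Pic}\bar X$ with $\operatorname{Pic}\mathbb A^2_{\bar k}=0$ we complete both surfaces so that $\varphi$ extends to a morphism. We arrange that this morphism does not modify the boundary of $X$, which then becomes a part of the boundary of $\mathbb A^2$. We also extend the coordinate $Z$ to a morphism: the ruling of the plane by the lines $Z=\text{const}$ will control both boundaries.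

\begin{lemma}\label{lem:models}
There are a completion $V$ of $X$ with boundary $B$, a smooth projective $k$-surface $W$ containing $\mathbb A^2$ as a dense open subscheme with complement $D$, and $k$-morphisms $\pi\colon W\to V$ and $p\colon W\to\mathbb P^1_k$ such that
\begin{enumerate}
\item[(a)] $\pi$ extends $\varphi$ and is an isomorphism over an open neighborhood of $B$, and $p$ extends $Z$;
\item[(b)] $B$ and $D$ have pure dimension one, and $\bar B$ is connected.
\end{enumerate}
\end{lemma}

\begin{proof}
Embed $X$ as a closed subscheme of $\mathbb A^m_k$, normalize its closure in $\mathbb P^m_k$, and resolve the singularities, which lie outside $X$. This gives a completion $V_0$ with a morphism $V_0\to\mathbb P^m$ under which the boundary is the preimage of the hyperplane at infinity. The rational map $(\varphi,Z)\colon\mathbb P^2\dashrightarrow V_0\times\mathbb P^1$ is defined on $\mathbb A^2$. By (S1), blowing up closed points outside $\mathbb A^2$ gives $W\supset\mathbb A^2$ with morphisms $\pi_0\colon W\to V_0$ extending $\varphi$ and $p$ extending $Z$. Factor $\pi_0$ into blow-ups of closed points. Blow-ups whose centers lie over different points of $V_0$ commute, so we may first perform those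 over $V_0\setminus X$, obtaining $V\to V_0$, and then those over $X$, obtaining $\pi\colon W\to V$. The morphism $V\to V_0$ is an isomorphism over $X$, so $V$ is a completion of $X$, and $\pi$ is an isomorphism outside the preimage of a finite subset of $X$. This proves (a).

The set $B$ is the preimage of a hyperplane under $V\to\mathbb P^m$, and $D$ is the preimage of a line under $W\to\mathbb P^2$. Both are supports of effective Cartier divisors, so they have pure dimension one. Let $X''$ be the normalization of the closure of $\bar X$ in $\mathbb P^m_{\bar k}$. As $X''\to\mathbb P^m$ is finite, $X''\setminus\bar X$ is the support of an effective ample divisor on a normal projective surface, and it is connected by \cite[III.7.9]{hartshorne}. Since $\bar V$ is normal, $\bar V\to\mathbb P^m$ factors through a birational morphism $\bar V\to X''$, whose fibers are connected by Zariski's main theorem. This map is closed and surjective, and $\bar B$ is the preimage of the connected set $X''\setminus\bar X$. Hence $\bar B$ is connected.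
\end{proof}

We fix such $V,W,\pi,p$ and use only the properties (a) and (b). We identify $B$ with $\pi^{-1}(B)\subset W$, so that $\pi^*B_i=B_i$ for every component $B_i$ of $B$. Since $\pi$ maps $\mathbb A^2$ into $X$, we have $B\subset D$. A curve on $\bar W$ is \emph{vertical} if $p$ maps it to a point and \emph{horizontal} otherwise, and $f\in\operatorname{Pic}\bar W$ is the class of a fiber of $p$.

\begin{lemma}\label{lem:section}
Exactly one component $H$ of $D$ is horizontal. It is a section of $p$, it is fixed by $\mathfrak G$, and $H\subset B$.
\end{lemma}

\begin{proof}
The generic fiber of $\bar p$ is a regular projective curve over $\bar k(Z)$ with function field $\bar k(Z)(T)$, so it is $\mathbb P^1_{\bar k(Z)}$, and it meets $\mathbb A^2$ in $\operatorname{Spec}\bar k(Z)[T]$. The complement is a single $\bar k(Z)$-rational point. Horizontal components of $D$ correspond to the points of this complement, so there is exactly one, $H$; it is fixed by $\mathfrak G$, and $H\to\mathbb P^1$ is finite and birational, hence an isomorphism.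

Let $L_t=\{Z=t\}\subset\mathbb A^2_{\bar k}$. For all but finitely many $t\in\bar k$, the birational morphism $\varphi$ does not contract $L_t$ and the fiber $p^{-1}(t)$ contains no component of $D$. Such a fiber is the closure of $L_t$ and meets $D$ only on $H$. Its image under $\pi$ is a complete curve, which cannot lie in the affine surface $\bar X$. So $p^{-1}(t)$ meets $B\subset D$, necessarily in a point of $H$. Thus $H\cap B$ is infinite and $H\subset B$.
\end{proof}

\begin{lemma}\label{lem:fibers}
The curve $\bar B$ is an SNC tree. Moreover $K_W\cdot f=-2$, and there are classes $\varepsilon_1,\dots,\varepsilon_r\in\operatorname{Pic}\bar W$ with $\varepsilon_i\cdot\varepsilon_j=-\delta_{ij}$ and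
\begin{equation}\label{eq:perp}
\{f,H\}^\perp=\bigoplus_{i=1}^r\mathbb Z\varepsilon_i .
\end{equation}
\end{lemma}

\begin{proof}
We work over $\bar k$. The generic fiber of $p$ is $\mathbb P^1$, so the general fiber is $\mathbb P^1$ and all fibers are connected; also $f^2=0$, and $K_W\cdot f=-2$ by adjunction. We contract $W$ to a $\mathbb P^1$-bundle without touching $H$.

Let $F=\sum\mu_i\Theta_i$ be a reducible fiber. From $F\cdot\Theta_i=0$ and connectedness we get $\mu_i\Theta_i^2=-\sum_{j\ne i}\mu_j\Theta_j\cdot\Theta_i<0$. If $K_W\cdot\Theta_i<0$, then $2p_a(\Theta_i)-2=\Theta_i^2+K_W\cdot\Theta_i\le-2$ forces $p_a(\Theta_i)=0$ and $\Theta_i^2=K_W\cdot\Theta_i=-1$, so $\Theta_i$ is a $(-1)$-curve. Since $\sum\mu_iK_W\cdot\Theta_i=-2$, the multiplicities of the $(-1)$-curves in $F$ add up to at least $2$. On the other hand $H\cdot F=1$, so only one component of $F$ meets $H$, and it has multiplicity one. Hence $F$ contains a $(-1)$-curve disjoint from $H$. Contract it. By (S1) the morphism $p$ descends, the image of $H$ is again a section, and the rank of the Picard group drops. After finitely many steps we reach a surface $W_0\to\mathbb P^1$ with irreducible fibers. They are reduced because they have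 intersection number $1$ with the section, and of arithmetic genus $0$ by adjunction, so they are isomorphic to $\mathbb P^1$.

The fibers of $p$ arise from those of $W_0$ by blowing up points, so their supports are SNC trees. As $H\cdot F=1$, the smooth rational curve $H$ meets each fiber transversally in one point, which lies on a single component. Therefore $H$ together with finitely many fibers is an SNC tree. By Lemma~\ref{lem:section}, $\bar B$ is contained in such a curve, and it is connected, so it is an SNC tree.

No center of $W\to W_0$ lies on the image of $H$, so the pullback of that image is $H$. By (S2) and (S7), $\operatorname{Pic}\bar W=\langle f,H\rangle\perp\bigoplus\mathbb Z\varepsilon_i$, where the $\varepsilon_i$ are the total transforms of the exceptional curves. The form on $\langle f,H\rangle$ has determinant $0\cdot H^2-1=-1$, so it is nondegenerate, and \eqref{eq:perp} follows.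
\end{proof}

\section{The Galois module $\operatorname{Pic}\bar X$}\label{sec:module}

Since $\operatorname{Pic}\mathbb A^2_{\bar k}=0$ and $\bar k[Z,T]^*=\bar k^*$, fact (S8) gives $\operatorname{Pic}\bar W=\mathbb Z[D]$: the Picard group of $\bar W$ is a permutation module. Let $G$ be the image of $\mathfrak G$ in the finite group of permutations of the components of $D$. Then $\mathfrak G$ acts on $\operatorname{Pic}\bar W$ through $G$.

We say that a completion $V'$ of $X$ is \emph{dominated by $W$} if the birational map from $W$ to $V'$ is a morphism $\psi\colon W\to V'$ and the boundary $B'$ has pure dimension one. Because $\bar A^*=\bar k^*$, fact (S8) gives an exact sequence of $\mathfrak G$-modules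
\begin{equation}\label{eq:seq}
0\to\mathbb Z[B']\to\operatorname{Pic}\bar V'\to M\to0 .
\end{equation}
In particular the components of $B'$ have linearly independent classes. As $\psi^*$ embeds $\operatorname{Pic}\bar V'$ equivariantly in $\operatorname{Pic}\bar W$, the group $\mathfrak G$ acts through $G$ on $\operatorname{Pic}\bar V'$, on the set of components of $B'$, and on $M$. Taking invariants in \eqref{eq:seq} gives, for a subgroup $N\subset G$,
\begin{equation}\label{eq:fixed}
(\operatorname{Pic}\bar V')^N=\mathbb Z[B']^N\qquad\text{if }M^N=0 .
\end{equation}

\begin{proposition}\label{prop:invertible}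
The group $M$ is an invertible $G$-lattice, and pullback of divisors induces an isomorphism $\operatorname{Pic}A\cong M^G$.
\end{proposition}

\begin{proof}
By (S2), $\mathbb Z[D]=\operatorname{Pic}\bar W=\pi^*\operatorname{Pic}\bar V\oplus\Lambda$ as $G$-modules, where $\Lambda=\bigoplus\mathbb Ze_i$. Since $\pi^*B_i=B_i$, the map $\pi^*$ sends $\mathbb Z[B]\subset\operatorname{Pic}\bar V$ onto $\mathbb Z[B]\subset\mathbb Z[D]$. Dividing by this submodule and using \eqref{eq:seq} for $V$, we obtain
\begin{equation}\label{eq:sum}
M\oplus\Lambda\cong\mathbb Z[D\setminus B],
\end{equation}
where the right side is the permutation lattice on the components of $D$ not contained in $B$. So $M$ is invertible.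

The projection $\operatorname{Pic}\bar W\to\operatorname{Pic}\bar V$ with kernel $\Lambda$ is $\pi_*$, so the projection $\mathbb Z[D\setminus B]\to M$ in \eqref{eq:sum} sends a curve $C$ to the class of the divisor $\pi_*C|_{\bar X}$. A projection onto a direct summand is surjective on invariants. Hence every element of $M^G$ is the class of a $\mathfrak G$-invariant divisor on $\bar X$, which by (P2) is pulled back from $X$. So $\operatorname{Pic}A\to M^G$ is surjective.

For injectivity, let $\delta$ be a divisor on $X$ with $\bar\delta=\operatorname{div}h$, and choose a finite Galois extension $k'/k$ with $h\in k'(Z,T)$. For $\sigma\in\operatorname{Gal}(k'/k)$ the function $c_\sigma=\sigma(h)/h$ has trivial divisor on the normal affine surface $\bar X$, so it lies in $\bar A^*=\bar k^*$, and hence in $k'^*$. We have $c_{\sigma\tau}=\sigma(c_\tau)c_\sigma$, so by Hilbert's Theorem~90 there is $a\in k'^*$ with $c_\sigma=\sigma(a)/a$ for all $\sigma$. Then $h/a$ is Galois invariant, so it lies in $k(Z,T)$, and its divisor on $X$ pulls back to $\bar\delta$. By (P2) this divisor is $\delta$.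
\end{proof}

The isomorphism \eqref{eq:sum} is the first place where birationality is essential: it uses the factorization of $\pi$ into blow-ups, and its conclusion fails in Example~\ref{ex:degreetwo}. The heart of the paper is the implication (c)$\Rightarrow$(e) of Theorem~\ref{thm:strong}.

\begin{proposition}\label{prop:key}
If $\operatorname{Pic}A=0$, then $M=0$.
\end{proposition}

In Sections \ref{sec:criteria}--\ref{sec:shape} we assume $\operatorname{Pic}A=0$. By Proposition~\ref{prop:invertible} and Lemma~\ref{lem:inv}(1),
\begin{equation}\label{eq:vanish}
M^G=0,\qquad M_G=0 .
\end{equation}

\begin{remark}\label{rem:solvable}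
If $G$ is solvable, Lemma~\ref{lem:inv}(2) with $N=1$ already gives $M=0$. This proves Proposition~\ref{prop:key} for $k=\mathbb R$ and for finite fields. In general $G$ need not be solvable, even when $A$ is a polynomial ring. Let $A=k[x,y]$ with $x=Z$, $y=q(Z)T$ and $q$ separable. For each root $\omega$ of $q$, the image of $\varphi$ meets the line $x=\omega$ only in the point $(\omega,0)$, so the proper transform of this line is a component of $D$. Thus $G$ maps onto the Galois group of $q$.
\end{remark}

\section{Two criteria for the vanishing of $M$}\label{sec:criteria}

\subsection*{Solvable action on the boundary}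
In the example of Remark~\ref{rem:solvable} the group $G$ is large because of curves in $D\setminus B$. The first criterion asks for solvability only of the action on the boundary of $X$. Lemma~\ref{lem:inv}(2) then replaces $G$ by a subgroup that fixes every boundary component, and for such a subgroup the sequence \eqref{eq:seq} becomes an orthogonal decomposition.

\begin{proposition}\label{prop:solvable}
Let $V'$ be a completion of $X$ dominated by $W$, with boundary $B'$. If $G$ acts on the set of components of $B'$ through a solvable group, then $M=0$.
\end{proposition}

\begin{proof}
Let $N$ be the kernel of this action and $Q=\operatorname{Pic}\bar V'$. Since $G/N$ is solvable, $M^N=0$ by Lemma~\ref{lem:inv}(2), and then $M_N=0$ by Lemma~\ref{lem:inv}(1) applied to $N$. By \eqref{eq:fixed}, $Q^N=\mathbb Z[B']$. Lemma~\ref{lem:split} splits \eqref{eq:seq}: $Q=\mathbb Z[B']\oplus M'$ with an $N$-submodule $M'\cong M$. For $b\in\mathbb Z[B']$ the map $M'\to\mathbb Z$, $x\mapsto x\cdot b$, is $N$-invariant, because $N$ preserves the intersection form and fixes $b$. So it factors through $M'_N=0$. Thus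
\[
Q=Q^N\perp M' ,
\]
and $M'$ is unimodular because $Q$ is, by (S6). The canonical class $K_{V'}$ is Galois invariant, hence orthogonal to $M'$, and (S4) shows that $M'$ is even.

Let $\psi\colon W\to V'$ be the birational morphism. The classes $f$ and $H$ are $G$-invariant, so $\psi_*f$ and $\psi_*H$ lie in $Q^N$. For $x\in M'$ we get $\psi^*x\cdot f=x\cdot\psi_*f=0$ and $\psi^*x\cdot H=x\cdot\psi_*H=0$. So $\psi^*$ embeds $M'$ isometrically in $\{f,H\}^\perp=\bigoplus\mathbb Z\varepsilon_i$, by \eqref{eq:perp}, and $M'=0$ by Lemma~\ref{lem:even}.
\end{proof}

\begin{remark}
The ruling $p$ is needed in the last step, since the Picard lattice of a rational surface can have a nonzero even unimodular orthogonal summand. On the blow-up of $\mathbb P^2$ in eight points, $K=-3h+e_1+\dots+e_8$, with $h$ the class of a line, has $K^2=1$; so $\operatorname{Pic}=\mathbb ZK\perp K^\perp$, and $K^\perp$ is unimodular of rank $8$ and even by (S4).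
\end{remark}

\subsection*{Fibrations by affine lines}
By an \emph{$\mathbb A^1$-fibration} of $X$ we mean a dominant $k$-morphism $\rho\colon X\to\mathbb P^1_k$ whose generic fiber is isomorphic to $\mathbb A^1_{k(\mathbb P^1)}$. The function $x$ on the surface $xy=p(z)$ is an example, and the next proof generalizes the computation \eqref{eq:Mp}. There the coinvariants of $M_p$ are $\mathbb Z/d$ when $p$ is irreducible of degree $d$, so it is the coinvariants, not the invariants, that detect reducible fibers.

\begin{lemma}\label{lem:fibration}
If $X$ has an $\mathbb A^1$-fibration $\rho$, then $M=0$.
\end{lemma}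

\begin{proof}
Let $\bar K=\bar k(\mathbb P^1)$. The generic fiber of $\bar\rho$ is $\operatorname{Spec}\bar K[u]$, which has trivial Picard group and units $\bar K^*$. Therefore every divisor on $\bar X$ is linearly equivalent to one supported in fibers, and a divisor supported in fibers is principal if and only if it equals $\bar\rho^*\operatorname{div}h$ for some $h\in\bar K^*$.

We first determine the image of $\bar\rho$. If $\bar\rho$ missed two points of $\mathbb P^1(\bar k)$, a function with a zero at one and a pole at the other would pull back to a nonconstant unit of $\bar A$, and there is none. Suppose that $\bar\rho$ is surjective. Then $\bar\rho^*$ is injective on divisors, since every fiber is a nonempty curve. For a $k$-point $t_0$ the class of $\bar\rho^*t_0$ lies in $M^G=0$, so $\bar\rho^*t_0=\bar\rho^*\operatorname{div}h$ for some $h$, and $t_0=\operatorname{div}h$ would have degree zero, which is absurd. So $\bar\rho$ misses exactly one point. This point is fixed by $\mathfrak G$, hence $k$-rational, and $\rho$ is a surjection $X\to\mathbb A^1_k$.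

For $t\in\bar k$ write $\bar\rho^*t=\sum_i\mu_{t,i}F_{t,i}$, a nonzero effective divisor. Every divisor on $\mathbb A^1_{\bar k}$ is principal, so
\[
M=\bigoplus_{t\in\bar k}M_t,\qquad M_t=\bigoplus_i\mathbb ZF_{t,i}\Big/\mathbb Z\sum_i\mu_{t,i}F_{t,i}.
\]
The group $\mathfrak G$ permutes the summands $M_t$. If $\mathfrak G_t$ is the stabilizer of $t$, then $M_{\mathfrak G}=\bigoplus_t(M_t)_{\mathfrak G_t}$ with $t$ running through representatives of the orbits, and $M_{\mathfrak G}=0$ by \eqref{eq:vanish}. Taking coinvariants is right exact, so $(M_t)_{\mathfrak G_t}$ is the free group on the $\mathfrak G_t$-orbits $o$ of components of the fiber modulo the single element $\sum_o\mu_o|o|\,[o]$, where $\mu_o$ is the common multiplicity of the components in $o$. This group vanishes only if there is one orbit and $\mu_o|o|=1$. Then the fiber is a single reduced component, and $M_t=0$.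
\end{proof}

An $\mathbb A^1$-fibration can be read off from the boundary. If a boundary component $B_0$ has $B_0^2=0$ and a single neighbor $R$, then $B_0$ moves in a pencil of rational curves of which $R$ is a section. The next lemma reduces a more general configuration to this one by blowing up and down inside the boundary.

\begin{lemma}\label{lem:chain}
Let $V'$ be a completion of $X$ whose geometric boundary is an SNC tree containing a chain $C_1-\dots-C_r-B_0-R$, $r\ge0$, of components fixed by $\mathfrak G$. Assume that $C_1,\dots,C_r,B_0$ have no neighbors in the boundary other than those in the chain, that $C_i^2\le-2$ for all $i$, and that $B_0^2\ge0$. Then $X$ has an $\mathbb A^1$-fibration.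
\end{lemma}

\begin{proof}
By (P2) the components of the chain are defined over $k$, and the intersection point of two consecutive ones is $k$-rational. Below we blow up only such points and contract only boundary components fixed by $\mathfrak G$ of valence $2$. So $X$ is unchanged, all surfaces are defined over $k$, and the boundary stays an SNC tree. We use induction on $r$. Blowing up $B_0\cap R$ lowers $B_0^2$ by one, and the hypotheses hold with the exceptional curve in the role of $R$. So we may assume $B_0^2=0$.

Let $r=0$. The line bundle $\mathcal O(B_0)$ restricts to a bundle of degree zero on a curve that is geometrically $\mathbb P^1$, so there is an exact sequence $0\to\mathcal O_{V'}\to\mathcal O_{V'}(B_0)\to\mathcal O_{B_0}\to0$. Since $H^1(\mathcal O_{V'})=0$, the space $H^0(\mathcal O_{V'}(B_0))$ has dimension two over $k$; it contains the section vanishing exactly on $B_0$ and a section vanishing nowhere on $B_0$. So it defines a morphism $q\colon V'\to\mathbb P^1_k$ with $B_0$ as the fiber over a $k$-point. The restriction of $q$ to $R$ has degree $R\cdot B_0=1$, so $R$ is a section. All other boundary components are disjoint from $B_0$ or equal to it, hence contained in fibers. Let $K=k(\mathbb P^1)$,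 let $V'_\eta$ be the generic fiber of $q$, a regular integral projective curve over $K$, and let $P$ be the $K$-point given by $R$. The generic fiber of $q|_X$ is $V'_\eta\setminus\{P\}$, so it remains to show that $V'_\eta\cong\mathbb P^1_K$. The field $H^0(\mathcal O_{V'_\eta})\supset K$ embeds over $K$ in the residue field $K$ of $P$, so it equals $K$. By flatness of $q$, $\chi(\mathcal O_{V'_\eta})=\chi(\mathcal O_{B_0})=1$, so $H^1(\mathcal O_{V'_\eta})=0$. The argument just used for $B_0$ shows that $\mathcal O(P)$ has a two-dimensional space of sections without base points. It defines a finite morphism $V'_\eta\to\mathbb P^1_K$ of degree one, which is an isomorphism since $\mathbb P^1_K$ is normal.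

Let $r\ge1$. Blow up $B_0\cap R$, with exceptional curve $E$, and contract the proper transform of $B_0$, a $(-1)$-curve that meets only $C_r$ and $E$. With self-intersections written above the curves, the end of the chain changes as follows:
\[
\overset{-a}{C_r}-\overset{0}{B_0}-\overset{s}{R}
\quad\rightsquigarrow\quad
\overset{-a}{C_r}-\overset{-1}{B_0}-\overset{-1}{E}-\overset{s-1}{R}
\quad\rightsquigarrow\quad
\overset{-a+1}{C_r}-\overset{0}{E}-\overset{s-1}{R}.
\]
We are back at the initial configuration, with $E$ in the role of $B_0$ and $C_r^2$ raised by one. After $a$ such steps $C_r^2=0$. The chain $C_1-\dots-C_{r-1}-C_r-E$, with $C_r$ in the role of $B_0$ and the last exceptional curve $E$ in the role of $R$, satisfies the hypotheses with $r-1$ in place of $r$.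
\end{proof}

\section{A nef class on the boundary}\label{sec:minimal}

So far the boundary $\bar B$ is an arbitrary SNC tree, and $G$ could act on it through any group of automorphisms. We need a constraint on its shape. The constraint comes from the curves $\varphi(L_t)$: the closure of such a curve meets $B$ in one point and has negative intersection with $K_V+B$. The hypothesis $M^G=0$ allows us to move their common class onto the boundary, where it can be confronted with formula \eqref{eq:adj}.

\begin{definition}\label{def:good}
A \emph{good triple} $(V',B',\Gamma')$ consists of a completion $V'$ of $X$ dominated by $W$, its boundary $B'$, which is required to be geometrically an SNC tree, and a divisor $\Gamma'=\sum\gamma_iB'_i$ on $\bar V'$ supported on $\bar B'$ such that all $\gamma_i\ge0$, $\Gamma'$ is nef, and $(K_{V'}+B')\cdot\Gamma'<0$.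
\end{definition}

In a good triple the intersection form on $\mathbb Z[B']$ is not negative definite, since $\Gamma'\ne0$ and $\Gamma'^2=\sum\gamma_i\,\Gamma'\cdot B'_i\ge0$.

\begin{lemma}\label{lem:gamma}
Either $X$ has an $\mathbb A^1$-fibration, or there is a good triple.
\end{lemma}

\begin{proof}
Let $\Gamma=\pi_*f$. This class is $G$-invariant, so $\Gamma\in\mathbb Z[B]$ by \eqref{eq:fixed} and \eqref{eq:vanish}. The fiber class $f$ is nef, and so is $\Gamma$, because $\Gamma\cdot C=f\cdot\pi^*C\ge0$ for every curve $C\subset\bar V$. Since $\pi^*B_i=B_i$, Lemma~\ref{lem:section} gives $\Gamma\cdot H=1$ and $\Gamma\cdot B_i=0$ for the components $B_i\ne H$. By (S2), $f=\pi^*\Gamma-\sum m_ie_i$ with $m_i=f\cdot e_i\ge0$, and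
\[
0=f^2=\Gamma^2-\sum m_i^2 .
\]

\emph{Case $\Gamma^2=0$.} Then $f\cdot e_i=0$ for all $i$. Every curve contracted by $\pi$ is a component of an effective divisor $e_i$, so it has intersection zero with the nef class $f$ and is vertical. By (S1), $p$ factors through a morphism $V\to\mathbb P^1_k$. Its generic fiber is a regular projective curve with function field $k(Z)(T)$, that is, $\mathbb P^1_{k(Z)}$. As $B$ consists of the section $H$ and curves in fibers, the restriction to $X$ is an $\mathbb A^1$-fibration.

\emph{Case $\Gamma^2>0$.} We show that $(V,B,\Gamma)$ is good. By Lemma~\ref{lem:fibers}, $\bar B$ is an SNC tree. From $-2=K_W\cdot f=(\pi^*K_V+\sum e_i)\cdot f=K_V\cdot\Gamma+\sum m_i$ and $B\cdot\Gamma=1$ we get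
\[
(K_V+B)\cdot\Gamma=-1-\sum m_i<0 .
\]
It remains to see that the coefficients of $\Gamma$ are nonnegative. Write $\Gamma=\alpha H+Y$ with $Y$ supported on the components $B_i\ne H$. Then $\alpha=\Gamma\cdot(\alpha H+Y)=\Gamma^2>0$, and $Y\cdot B_i=-\alpha H\cdot B_i\le0$ for $B_i\ne H$. These $B_i$ are linearly independent in $\operatorname{Num}\bar V$ and orthogonal to $\Gamma$, so they span a negative definite lattice by (S5). Write $Y=Y^+-Y^-$ with $Y^\pm\ge0$ without common components. Then
\[
0\ge Y\cdot Y^-=Y^+\cdot Y^--(Y^-)^2\ge-(Y^-)^2\ge0 ,
\]
so $(Y^-)^2=0$ and $Y^-=0$.
\end{proof}

\begin{example}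
The second case occurs for $A=k[x,y]$ with $x=ZT$, $y=T$. Take $V=\mathbb P^2$, $W$ the blow-up of the origin, and $p=x/y$. Then $B=H$ is the line at infinity, $D$ consists of $H$ and the proper transform of the line $y=0$, and $\Gamma$ is the class of a line. Here $\Gamma^2=1$, $m_1=1$, and $(K_V+B)\cdot\Gamma=-3+1=-2$.
\end{example}

Blowing up boundary points makes the tree more complicated without changing $X$. To remove this freedom we pass to a \emph{minimal} good triple, one with the smallest number of boundary components. Over $k$ we can contract only whole Galois orbits, which accounts for the form of the next lemma.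

\begin{lemma}\label{lem:minimal}
Let $(V',B',\Gamma')$ be a minimal good triple, and let $E$ be a component of $B'$ with $E^2=-1$ and valence $\nu\le2$. Then $E$ meets a conjugate $gE\ne E$, $g\in G$.
\end{lemma}

\begin{proof}
Suppose not. Then the orbit $GE$ consists of pairwise disjoint $(-1)$-curves of valence $\nu$. If $\nu=0$, then $\bar B'=E$ is negative definite, which is excluded; so $\nu\in\{1,2\}$. By (S3) there is a contraction $\sigma\colon V'\to V_1$ of the orbit over $k$. The surface $V_1$ is a completion of $X$ dominated by $W$, with boundary $B_1=\sigma(B')$. Contracting one curve of the orbit changes neither the square nor the valence of the others, since they are disjoint from it. So the curves can be contracted one at a time, and $\bar B_1$ is an SNC tree with fewer components. Let $\mathcal E$ be the sum of the curves in $GE$. Then $K_{V'}=\sigma^*K_{V_1}+\mathcal E$. Also $\sigma^*B_1=(B'-\mathcal E)+\nu\mathcal E$, because $B_1$ has multiplicity $\nu$ at each center. Hence $K_{V'}+B'=\sigma^*(K_{V_1}+B_1)+(2-\nu)\mathcal E$, and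
\[
(K_{V_1}+B_1)\cdot\sigma_*\Gamma'=(K_{V'}+B')\cdot\Gamma'-(2-\nu)\,\mathcal E\cdot\Gamma'<0 ,
\]
since $\nu\le2$ and $\Gamma'$ is nef. The divisor $\sigma_*\Gamma'$ is supported on $\bar B_1$ with nonnegative coefficients, and it is nef by the projection formula. So $(V_1,B_1,\sigma_*\Gamma')$ is a good triple, which contradicts minimality.
\end{proof}

\section{The shape of a minimal boundary}\label{sec:shape}

In this section $(V,B,\Gamma)$ denotes a minimal good triple, with $\Gamma=\sum\gamma_iB_i$. By \eqref{eq:adj}, the inequality $\sum\gamma_i(K_V+B)\cdot B_i<0$ says only that some component has valence at most one, which holds in every tree. To extract information we subtract from $K_V+B$ an effective $\mathbb Q$-divisor that cancels the contribution of the end components with square at most $-2$. The inequality survives because $\Gamma$ is nef, and it now has to be caused by one of the remaining components.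

\subsection*{Twigs and the core}
A \emph{twig} is a sequence $\tau=(C_1,\dots,C_r)$, $r\ge1$, of distinct components of $B$ such that $C_i$ meets $C_{i+1}$, the \emph{tip} $C_1$ has valence $1$, the components $C_2,\dots,C_r$ have valence $2$, and $C_i^2\le-2$ for all $i$. Since the dual graph is a tree, exactly one component outside $\tau$ meets $\tau$; it meets $C_r$, and we denote it by $C_{r+1}$. Every component of valence $1$ and square at most $-2$ is the tip of a twig. The twigs with a given tip are nested, because each next component is determined by the previous ones, so there is a unique maximal one.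

A chain $C_1-\dots-C_r$ with $C_i^2=-a_i\le-2$ is negative definite, because
\[
-\Big(\sum x_iC_i\Big)^2=\sum a_ix_i^2-2\sum x_ix_{i+1}\ge x_1^2+\sum_{i<r}(x_i-x_{i+1})^2+x_r^2 .
\]
So $\bar B$ itself is not such a chain. Let $\tau=(C_1,\dots,C_r)$ be a maximal twig. If $C_{r+1}^2\le-2$, then $C_{r+1}$ cannot have valence $2$, by maximality, nor valence $1$, since $\bar B$ would then be a chain with all squares at most $-2$. Hence
\begin{equation}\label{eq:root}
C_{r+1}^2\ge-1\qquad\text{or}\qquad\operatorname{val}(C_{r+1})\ge3 .
\end{equation}
In particular $C_{r+1}$ belongs to no twig. The support of $\tau$ is a connected component of $\bar B-C_{r+1}$. Another maximal twig $\tau'$ is connected and does not contain $C_{r+1}$, so it lies in one connected component of $\bar B-C_{r+1}$. If this component is $\tau$, then the tip of $\tau'$, having valence $1$, is $C_1$, and $\tau'=\tau$. So distinct maximal twigs have disjoint supports.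

The \emph{core} $\mathcal C$ is the set of components of $B$ that lie in no twig. It is stable under $G$. It is nonempty, since it contains $C_{r+1}$ if there is a twig, and connected, since it arises from the tree by removing end vertices one after another. Each maximal twig meets exactly one member of the core.

\subsection*{The bark}
For a maximal twig $\tau$ with $C_i^2=-a_i$ we look for $\operatorname{Bk}(\tau)=\sum_{i=1}^rc_iC_i$ having the same intersection numbers with the $C_i$ as $K_V+B$, namely $-1$ with $C_1$ and $0$ with $C_2,\dots,C_r$. With $c_0=1$ and $c_{r+1}=0$ these conditions read $c_{i-1}=a_ic_i-c_{i+1}$ for $1\le i\le r$. Define integers by $u_{r+1}=0$, $u_r=1$, $u_{i-1}=a_iu_i-u_{i+1}$. By descending induction $u_i>0$ and $u_{i-1}-u_i\ge u_i-u_{i+1}\ge1$, because $a_i\ge2$. So $d(\tau)=u_0$ is at least $2$, and $c_i=u_i/d(\tau)$ is a solution with all $c_i>0$ and $c_r=1/d(\tau)$. For a twig consisting of one curve of square $-a$, for instance, $\operatorname{Bk}(\tau)=\frac1aC_1$.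

Let $\operatorname{Bk}$ be the sum of the $\operatorname{Bk}(\tau)$ over all maximal twigs and $\Delta=K_V+B-\operatorname{Bk}$. As distinct maximal twigs are disjoint, $\Delta\cdot C=0$ for every component $C$ of a twig. Let $B_0\in\mathcal C$ have $n$ neighbors in $\mathcal C$ and meet $w$ maximal twigs $\tau_1,\dots,\tau_w$. Then $\operatorname{val}(B_0)=n+w$ and $\operatorname{Bk}\cdot B_0=\sum_j1/d(\tau_j)$, so
\begin{equation}\label{eq:delta}
\Delta\cdot B_0=-2+n+\sum_{j=1}^w\Big(1-\frac1{d(\tau_j)}\Big)\ge-2+n+\frac w2 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.68]
\draw (-2,0)--(2,0); \draw (0,0)--(0,1);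
\draw (4,0)--(9,0);
\draw (11,0)--(14,0); \draw[dashed] (14,0)--(15,0.7); \draw[dashed] (14,0)--(15,-0.7);
\foreach \x/\y in {-2/0,-1/0,1/0,2/0,0/1,4/0,5/0,8/0,9/0,11/0,12/0}
  \draw[fill=white] (\x,\y) circle (3.5pt);
\foreach \x in {0,6,7,13,14} \fill (\x,0) circle (3.5pt);
\node[below] at (0,-0.1) {$B_0$};
\node[below] at (6,-0.1) {$B_0$}; \node[below] at (7,-0.1) {$B_0'$};
\node[below] at (13,-0.1) {$B_0$}; \node[above] at (13.9,0.1) {$R$};
\node at (0,-1.5) {(i)}; \node at (6.5,-1.5) {(ii)}; \node at (13,-1.5) {(iii)};
\end{tikzpicture}
\caption{Dual graphs of the three possible shapes of the boundary in a minimal good triple. Black vertices are core components and white vertices are components of twigs; twigs may have other lengths or be absent. (i) One core component with at most three twigs. (ii) A chain with two conjugate core components. (iii) A core component $B_0$ fixed by the Galois group, with $B_0^2\ge0$, at most one twig and one neighbor $R$ in the core; the rest of the tree is attached through $R$.}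
\label{fig:shapes}
\end{figure}

\begin{proposition}\label{prop:shape}
Let $(V,B,\Gamma)$ be a minimal good triple. Then either $G$ acts on the set of components of $B$ through a solvable group, or $\bar B$ contains a chain as in Lemma~\ref{lem:chain}.
\end{proposition}

\begin{proof}
Since $\Gamma$ is nef and $\operatorname{Bk}\ge0$,
\[
\sum\gamma_i\,\Delta\cdot B_i=\Delta\cdot\Gamma\le(K_V+B)\cdot\Gamma<0 .
\]
As all $\gamma_i\ge0$ and $\Delta$ is orthogonal to the twigs, there is $B_0\in\mathcal C$ with $\Delta\cdot B_0<0$. By \eqref{eq:delta}, either $n=0$ and $w\le3$, or $n=1$ and $w\le1$. The resulting cases are drawn in Figure~\ref{fig:shapes}.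

Let $n=0$. As the core is connected, $\mathcal C=\{B_0\}$, and $\bar B$ consists of $B_0$ and $w\le3$ maximal twigs. The group $G$ fixes $B_0$ and permutes the maximal twigs, and an element that maps each of them to itself fixes its tip and hence all its components. So $G$ acts through a subgroup of the symmetric group $S_3$, which is solvable. This is case (i).

Let $n=1$ and $w\le1$, so that $\operatorname{val}(B_0)=1+w\le2$. We claim that $B_0^2\ge-1$. If $w=0$, then $B_0$ has valence $1$, and $B_0^2\le-2$ would make it the tip of a twig. If $w=1$, then $B_0=C_{r+1}$ for the adjacent maximal twig, and the claim follows from \eqref{eq:root}.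

Suppose first that $B_0$ meets a conjugate $B_0'\ne B_0$. Then $B'_0\in\mathcal C$, and each of the two is the only neighbor of the other in $\mathcal C$. As the core is connected, $\mathcal C=\{B_0,B_0'\}$. Each of the two meets at most one twig, so $\bar B$ is a chain, and $G$ acts through a group of order at most $2$. This is case (ii).

Suppose now that $B_0$ meets no conjugate other than itself. Then $B_0^2\ne-1$ by Lemma~\ref{lem:minimal}, so $B_0^2\ge0$. If $B_0$ had a conjugate $B_0'\ne B_0$, then $B_0\cdot B_0'=0$ and $B_0'^2=B_0^2\ge0$. By \eqref{eq:seq} and (S6), the two classes would span a subgroup of rank two of $\operatorname{Num}\bar V$ on which the form is positive semidefinite. This subgroup contains a nonzero class orthogonal to an ample class, and such a class has negative square by (S5), a contradiction. So $G$ fixes $B_0$. Then $G$ fixes the unique neighbor $R$ of $B_0$ in the core and, if $w=1$, the adjacent maximal twig $(C_1,\dots,C_r)$ with each of its components. The chain $C_1-\dots-C_r-B_0-R$, with $r=0$ if $w=0$, satisfies the hypotheses of Lemma~\ref{lem:chain}. This is case (iii).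
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
If $X$ has an $\mathbb A^1$-fibration, then $M=0$ by Lemma~\ref{lem:fibration}. Otherwise Lemma~\ref{lem:gamma} gives a good triple, hence a minimal one. Its boundary contains no chain as in Lemma~\ref{lem:chain}, so by Proposition~\ref{prop:shape} the group $G$ acts on the boundary components through a solvable group, and $M=0$ by Proposition~\ref{prop:solvable}.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Proposition~\ref{prop:invertible} was proved without any assumption on $\operatorname{Pic}A$. It identifies $\operatorname{Pic}A$ with a subgroup of the finitely generated free group $M=\operatorname{Pic}\bar A$. So $\operatorname{Pic}A$ is finitely generated and free, which also gives (c)$\Leftrightarrow$(d), and (e)$\Rightarrow$(c). Since $A$ is regular, (b)$\Leftrightarrow$(c). Polynomial rings over a field are factorial, so (a)$\Rightarrow$(b). The implication (c)$\Rightarrow$(e) is Proposition~\ref{prop:key}.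

Finally assume (e). By (P1), $\bar A$ is regular, so it is factorial. It is an affine subalgebra of $\bar k[Z,T]$ with quotient field $\bar k(Z,T)$, so Theorem~\ref{thm:closed} shows that it is a polynomial algebra over $\bar k$, in two variables because its quotient field has transcendence degree two. As $k$ is perfect, $\bar k/k$ is separable algebraic, and Theorem~\ref{thm:kamb} gives $A\cong k^{[2]}$. Thus (e)$\Rightarrow$(a).
\end{proof}

Theorem~\ref{thm:main} is the implication (b)$\Rightarrow$(a) of Theorem~\ref{thm:strong}, and it answers the question of Section~\ref{sec:intro} in the affirmative.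

\begin{thebibliography}{9}

\bibitem{note}
\emph{A note on geometric factoriality},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak EF60CBE97B5C6693B22A7A92751DAE7E/\allowbreak S0008439500018506a.pdf/\allowbreak note\_on\_geometric\_factoriality.pdf}.

\bibitem{hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{kambayashi}
Kambayashi, \emph{J. Algebra} \textbf{35} (1975), 449--456.

\end{thebibliography}
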